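\title{The synthesizable pseudofunctions form a $\Pi^1_1$-complete set}

\begin{abstract}
A pseudomeasure $S$ on the circle is synthesizable if it annihilates every function with absolutely convergent Fourier series that vanishes on the support of $S$. We prove that the synthesizable pseudofunctions in the unit ball of the space of pseudomeasures form a $\Pi^1_1$-complete set for the weak* topology; in particular this set is not Borel. To each tree $T$ on $\omega$ we attach, continuously in norm, a pseudofunction $S_T$ close to Lebesgue measure that is synthesizable exactly when $T$ is well-founded. The same complexity occurs in every nonempty norm-open set of pseudofunctions, and no countable number of iterations of weak* sequential limits of measures produces all synthesizable pseudofunctions.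
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb T=\mathbb R/\mathbb Z$ and $e(x)=e^{2\pi ix}$. Let $A$ be the space of functions on $\mathbb T$ with absolutely convergent Fourier series, normed by $\|f\|_A=\sum_n|\hat f(n)|$. Its dual $PM=A^*$ is the space of \emph{pseudomeasures}. A pseudomeasure $S$ is given by a bounded sequence $(\hat S(n))_{n\in\mathbb Z}$, and
\[
\langle f,S\rangle=\sum_n\hat f(n)\hat S(-n),\qquad \|S\|_{PM}=\sup_n|\hat S(n)|.
\]
The \emph{pseudofunctions} are the $S\in PM$ with $\hat S(n)\to0$ as $|n|\to\infty$; they form a norm-closed subspace $PF$, and $PF^*=A$. A complex Borel measure $\mu$ is a pseudomeasure, with $\langle f,\mu\rangle=\int f\,d\mu$, and a function $U\in L^1(\mathbb T)$, identified with the measure $U\,dx$, is a pseudofunction by the Riemann--Lebesgue lemma. In particular $1$ denotes Lebesgue measure.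

We say that $S\in PM$ \emph{vanishes on} an open set $V$ if $\langle h,S\rangle=0$ for all $h\in C^\infty(\mathbb T)$ with $\operatorname{supp}h\subset V$. The support $\operatorname{supp}S$ is the complement of the union of all such $V$. For a closed set $E\subseteq\mathbb T$, let $M(E)$ be the space of complex Borel measures with support in $E$, and let $N(E)$ be its weak* closure in $PM$.

\begin{definition}
A pseudomeasure $S$ is \emph{synthesizable} if $\langle f,S\rangle=0$ for every $f\in A$ with $f=0$ on $\operatorname{supp}S$.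
\end{definition}

Testing against point masses shows that the annihilator of $M(E)$ in $A$ is $\{f\in A: f=0\text{ on }E\}$. By the bipolar theorem $N(E)$ is the annihilator of this space, so
\begin{equation}\label{eq:equiv}
S\text{ is synthesizable}\iff S\in N(\operatorname{supp}S).
\end{equation}
A synthesizable $S$ sees only the values of $f$ on $\operatorname{supp}S$. Every measure has this property, and so does every $S$ with $\operatorname{supp}S=\mathbb T$. The model of failure is the distribution $\delta_0'$: it is supported at $0$, but $\langle f,\delta_0'\rangle=-f'(0)$ need not vanish when $f(0)=0$. Its Fourier coefficients $2\pi in$ are unbounded, so it is not a pseudomeasure; a pseudomeasure that is not synthesizable shows the same behavior with bounded coefficients.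

The unit ball $B_1(PM)$ is compact and metrizable in the weak* topology, so one can ask how complicated the sets
\[
\mathcal S=\{S\in B_1(PM):S\text{ is synthesizable}\},\qquad\mathcal S_0=\mathcal S\cap PF
\]
are. It is known that $\mathcal S$ is $\Pi^1_1$ but not Borel. This does not decide the matter for $\mathcal S_0$, because the complexity can disappear on a Borel subclass: the measures in $\mathcal S$ are simply all measures in $B_1(PM)$, an $F_\sigma$ set. The following conjecture is posed in \cite{synth}.

\medskip\noindent\textbf{Conjecture.} \emph{The set $\mathcal S_0\subseteq B_1(PM)$ is not Borel.}\medskip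

We prove it. Let $Tr$ be the compact metrizable space of trees on $\omega$ and $WF\subset Tr$ the set of well-founded trees; the definitions are recalled in Section~\ref{sec:background}.

\begin{theorem}\label{thm:main}
For every $\varepsilon\in(0,\frac14]$ there is a map $Tr\to PF$, $T\mapsto S_T$, continuous for the norm of $PM$ (hence for the weak* topology), with $\|S_T-1\|_{PM}\le\varepsilon$, such that
\[
T\in WF\iff S_T\text{ is synthesizable}.
\]
Consequently $\mathcal S_0$ is $\Pi^1_1$-complete; in particular it is not Borel.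
\end{theorem}

\begin{theorem}\label{thm:local}
For every nonempty norm-open set $O\subseteq PF$, the set $\{S\in O:S\text{ is synthesizable}\}$ is $\Pi^1_1$-complete, via a norm-continuous reduction of $WF$; in particular it is not $\Sigma^1_1$.
\end{theorem}

The reason to expect such an answer is the way in which $N(E)$ is generated. Put $N^{(0)}(E)=M(E)$, and for $0<\alpha<\omega_1$ let $N^{(\alpha)}(E)$ be the set of weak* limits of sequences from $\bigcup_{\beta<\alpha}N^{(\beta)}(E)$. The union of the $N^{(\alpha)}(E)$ over $\alpha<\omega_1$ is a subspace closed under weak* limits of sequences; it meets each ball in a weak* closed set, so by the Krein--\v{S}mulian theorem it equals $N(E)$. Thus a synthesizable $S$ is reached from measures on its support after countably many passages to the limit. If one countable $\alpha$ served all $S\in\mathcal S_0$, then $\mathcal S_0$ would be $\Sigma^1_1$ (Lemma~\ref{lem:analytic}) as well as $\Pi^1_1$, hence Borel by Souslin's theorem. No such $\alpha$ exists.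

\begin{corollary}\label{cor:rank}
For every $\alpha<\omega_1$ and every nonempty norm-open set $O\subseteq PF$ there is a synthesizable $S\in O$ with $S\notin N^{(\alpha)}(\operatorname{supp}S)$. In particular there is such a pseudofunction in the unit ball.
\end{corollary}

The construction expands $x\in\mathbb T$ in a rapidly growing mixed radix, with one digit for each finite sequence of natural numbers, and $S_T$ is an infinite product with one factor for each digit. At a node of $T$ the factor is a \emph{signed} kernel, whose Fourier transform is close to that of $1$ although it lives where a fixed function of mean zero is at least $\frac18$. Along an infinite branch these functions add up to an $f\in A$ that vanishes on the support and has $\langle f,S_T\rangle$ close to $1$. If there is no infinite branch, we replace all signed kernels by their normalized absolute values, obtain a probability measure on the same support, and restore the signs from the leaves to the root without leaving $N(\operatorname{supp}S_T)$. Section~\ref{sec:two} shows both mechanisms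 for two digits.

\section{Background}\label{sec:background}

\subsection*{Pseudomeasures}
The space $A$ is a Banach algebra under pointwise multiplication, it contains $C^\infty(\mathbb T)$, and $f\mapsto f(m\,\cdot)$ is an isometry of $A$ for every integer $m\ge1$. Summing the exponential series gives $\|e(\sigma)\|_A\le\exp(2\pi\|\sigma\|_A)$ for $\sigma\in A$.

For $g\in A$ and $S\in PM$ define $gS$ by $\langle f,gS\rangle=\langle fg,S\rangle$. Then $\|gS\|_{PM}\le\|g\|_A\|S\|_{PM}$, the map $S\mapsto gS$ is weak* continuous, and for measures $gS$ is the usual product. Hence $gM(E)\subseteq M(E)$ and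
\begin{equation}\label{eq:module}
gN(E)\subseteq N(E)\qquad(g\in A).
\end{equation}
From $\widehat{gS}(n)=\sum_m\hat g(m)\hat S(n-m)$ and dominated convergence we get $gPF\subseteq PF$.

A norm-bounded sequence in $PM$ converges weak* if and only if each Fourier coefficient converges, because trigonometric polynomials are dense in $A$. So we may regard $PM$ as the $F_\sigma$ set of bounded sequences in the Polish space $\mathbb C^{\mathbb Z}$; on each ball the product topology is the weak* topology.

By a partition of unity, $S$ vanishes on $\mathbb T\setminus\operatorname{supp}S$; in particular $S=0$ if its support is empty. For a measure, $\operatorname{supp}$ is the usual closed support. The next lemma is needed only for Theorem~\ref{thm:local}.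

\begin{lemma}\label{lem:perfect}
Let $S\in PF$. Then $\operatorname{supp}S$ has no isolated point, and $\operatorname{supp}(gS)=\operatorname{supp}S$ for every trigonometric polynomial $g\ne0$.
\end{lemma}

\begin{proof}
A distribution supported at one point $x$ is a finite combination of derivatives of $\delta_x$, so its Fourier coefficients are $p(n)e(-nx)$ with $p$ a polynomial. If they tend to $0$, then $p=0$. Now let $x$ be isolated in $\operatorname{supp}S$ and let $h\in C^\infty$ equal $1$ near $x$, with $\operatorname{supp}h\cap\operatorname{supp}S=\{x\}$. Then $hS\in PF$ is supported in $\{x\}$, so $hS=0$, and $S$ vanishes near $x$, a contradiction.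

If $S$ vanishes on $V$, so does $gS$, since $g$ is smooth; thus $\operatorname{supp}(gS)\subseteq\operatorname{supp}S$. If $gS$ vanishes on an open set $V$ on which $g$ has no zero, then $\langle h,S\rangle=\langle h/g,gS\rangle=0$ for smooth $h$ supported in $V$. Hence the closed set $\operatorname{supp}(gS)$ contains $\operatorname{supp}S\setminus g^{-1}(0)$, which is dense in $\operatorname{supp}S$ because $g^{-1}(0)$ is finite and $\operatorname{supp}S$ has no isolated point.
\end{proof}

\subsection*{Descriptive set theory}
A subset of a Polish space $X$ is $\Sigma^1_1$ if it is the projection of a Borel subset of $X\times Y$ for some Polish space $Y$, and $\Pi^1_1$ if its complement is $\Sigma^1_1$. Both classes contain the Borel sets and are closed under countable unions, countable intersections and preimages by Borel maps; $\Sigma^1_1$ is closed under the quantifier $\exists y\in Y$ and $\Pi^1_1$ under $\forall y\in Y$, for $Y$ Polish. A set $C\subseteq X$ is \emph{$\Pi^1_1$-complete} if it is $\Pi^1_1$ and every $\Pi^1_1$ subset of a zero-dimensional Polish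 space $Y$ is $F^{-1}(C)$ for some continuous $F:Y\to X$.

Let $\omega^{<\omega}$ be the set of finite sequences of natural numbers, ordered by extension $s\subseteq t$; the \emph{root} is the empty sequence $\emptyset$, the \emph{children} of $s$ are the sequences $s^\frown n$, and $s^-$ is the parent of $s\neq\emptyset$. A \emph{tree} is a set $T\subseteq\omega^{<\omega}$ that contains $\emptyset$ and all initial segments of its elements. The trees form a closed subspace $Tr$ of $\{0,1\}^{\omega^{<\omega}}$. A tree is \emph{well-founded} if there is no $\xi\in\omega^\omega$ with $\xi|k\in T$ for all $k$. The set $WF$ of well-founded trees is $\Pi^1_1$-complete, and in particular not $\Sigma^1_1$ \cite[\S32.B]{Kechris}. Consequently, if $C\subseteq X$ is $\Pi^1_1$ and $WF=F^{-1}(C)$ for a continuous $F:Tr\to X$, then $C$ is $\Pi^1_1$-complete and not $\Sigma^1_1$.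

Fix a countable base $V_1,V_2,\dots$ of open arcs of $\mathbb T$. The set $\mathcal V_m=\{S\in PM:S\text{ vanishes on }V_m\}$ meets each ball in a weak* closed set, so it is Borel in $\mathbb C^{\mathbb Z}$.

\begin{lemma}\label{lem:upper}
The set of synthesizable pseudomeasures is $\Pi^1_1$ in $\mathbb C^{\mathbb Z}$, and $PF$ is Borel in $\mathbb C^{\mathbb Z}$.
\end{lemma}

\begin{proof}
For $f\in A$ and $S\in PM$, we have $f=0$ on $\operatorname{supp}S$ if and only if, for every $m$, either $f$ has a zero in $\overline{V_m}$ or $S\in\mathcal V_m$. Indeed, if $f(x)\ne0$ at some $x\in\operatorname{supp}S$, a small $V_m\ni x$ violates the second condition; conversely, if $f=0$ on $\operatorname{supp}S$ and $f$ has no zero in $\overline{V_m}$, then $V_m$ misses $\operatorname{supp}S$. Having a zero in $\overline{V_m}$ is a closed condition on $f$ in the Polish space $A$, so ``$f=0$ on $\operatorname{supp}S$'' is Borel in $(f,S)$. The pairing $\langle f,S\rangle$ is a pointwise limit of continuous functions on $A\times PM$. So synthesizability has the form $\forall f\in A$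 (Borel condition). Finally, $PF=\{S:\forall k\,\exists m\,\forall|n|\ge m\ \ |\hat S(n)|\le1/k\}$.
\end{proof}

\section{Signed kernels and the case of two digits}\label{sec:two}

For an integer $q\ge1$ let $D_q=\{0,\dots,q-1\}$, and let $\mathbf E_d$ denote the average over $d\in D_q$. For $0<\eta<\frac14$ the \emph{middle digits} are $D_q^\eta=\{d\in D_q:\eta q\le d\le(1-\eta)q-1\}$; these are the $d$ with $[\frac dq,\frac{d+1}q]\subseteq[\eta,1-\eta]$. Put
\[
I_r=\Big[\frac r{16},\frac{r+1}{16}\Big]\quad(r=2,3,4,5),\qquad I_2\cup I_3\cup I_4\cup I_5=\Big[\frac18,\frac38\Big].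
\]
For $v\in[\frac18,\frac38]$ let $r(v)$ be the least $r$ with $v\in I_r$, and let $r(v)=2$ for other real $v$.

\begin{proposition}\label{prop:kernels}
For every $\varepsilon\in(0,1)$ there are $K\ge1$, $\eta\in(0,\frac14)$, an integer $q^*$ and a real trigonometric polynomial $Z$ with $\hat Z(0)=0$, $\|Z\|_A\le1$ and $\deg Z<q^*$ such that, for every integer $q\ge q^*$, there are real functions $\varphi^{(2)},\dots,\varphi^{(5)}$ and $\gamma\ge0$ on $D_q$ with the following properties. For each $\kappa\in\{\varphi^{(2)},\dots,\varphi^{(5)},\gamma\}$,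
\begin{itemize}
\item[(K1)] $\mathbf E_d\,\kappa=1$ and $\mathbf E_d|\kappa|\le K$;
\item[(K2)] $|\mathbf E_d[(\kappa(d)-1)\,e(-\theta d/q)]|\le\varepsilon$ for all $\theta\in\mathbb R$;
\item[(K3)] $\kappa(d)\ne0$ implies $d\in D_q^\eta$, and $\varphi^{(r)}(d)\ne0$ implies $Z(d/q)\in I_r$.
\end{itemize}
\end{proposition}

The proof is in Section~\ref{sec:riesz}. That $K$, $\eta$ and $Z$ do not depend on $q$ will allow us to choose the radices last. Since $\hat Z(0)=0$ and $\deg Z<q$, we have $\mathbf E_dZ(d/q)=0$. Expanding $Z$ and applying (K2) to each frequency gives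
\begin{itemize}
\item[(K4)] $|\mathbf E_d[\kappa(d)Z(d/q)]|\le\varepsilon\|Z\|_A\le\varepsilon$.
\end{itemize}
A nonnegative $\varphi^{(r)}$ with (K1) and (K3) would have $\mathbf E_d[\varphi^{(r)}Z]\ge\frac18$. So for $\varepsilon<\frac18$ the kernels $\varphi^{(r)}$ change sign. With each of them we associate the probability kernel $\rho^{(r)}=|\varphi^{(r)}|/\mathbf E_d|\varphi^{(r)}|$, which has the same zeros but for which (K2) is not available.

\subsection*{A root and one child}
Apply the proposition twice, with $\varepsilon_1$ and $\varepsilon_2$, to get $K_1,Z_1,q_1$ and $K_2,Z_2,q_2$ with their kernels. Write $x\in[0,1)$ as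
\[
x=\frac{d_1}{q_1}+\frac{d_2}{q_1q_2}+\frac{w}{q_1q_2},\qquad d_1\in D_{q_1},\ d_2\in D_{q_2},\ w\in[0,1).
\]
Under Lebesgue measure, with expectation $\mathbf E$, the variables $d_1,d_2,w$ are independent and uniform. Put $y_i=Z_i(d_i/q_i)$.

\emph{Steering.} Let $\varphi_1=\varphi^{(3)}$ for the first digit. Where $\varphi_1\ne0$ we have $y_1\in[\frac3{16},\frac4{16}]$, so $u_1=\frac12-y_1\in[\frac4{16},\frac5{16}]$. We know $y_1$ only up to an error of $\frac1{16}$, and the second digit is used to correct this error. Put $v=2u_1-\frac14\in[\frac14,\frac38]$ and $\varphi_2(\cdot\,|d_1)=\varphi^{(r(v))}$. Where $U=\varphi_1(d_1)\varphi_2(d_2|d_1)$ is nonzero, $y_2$ and $v$ lie in the same $I_r$, so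
\[
1-2y_1-y_2=2u_1-y_2=\tfrac14+(v-y_2)\in[\tfrac3{16},\tfrac5{16}].
\]
On the other hand, by (K1) and (K4), integrating $d_2$ first,
\[
\mathbf E[(1-2y_1-y_2)U]=1-2\,\mathbf E[\varphi_1y_1]-\mathbf E\big[\varphi_1\,\mathbf E_{d_2}[\varphi_2y_2]\big]\ge1-2\varepsilon_1-K_1\varepsilon_2 .
\]
A function bounded by $\frac5{16}$ on the support of $U$ has integral nearly $1$ against $U$. Each further generation will halve the bound $\frac5{16}$ and leave the integral almost unchanged; along an infinite chain the function vanishes on the support.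

\emph{Fourier coefficients.} Let $\rho_1$ and $\rho_2(\cdot\,|d_1)$ be the associated probability kernels. The four products $\kappa_1\kappa_2$ with $\kappa_i\in\{\varphi_i,\rho_i\}$ have the same zeros, and they differ by factors that depend only on $(d_1,d_2)$. Fix $n$. Then $e(-nx)=\chi_1(d_1)\chi_2(d_2)\chi_3(w)$ with $\chi_1(d)=e(-nd/q_1)$ and $\chi_2(d)=e(-\theta d/q_2)$, where $\theta=n/q_1$ is in general not an integer; this is why (K2) is stated for real $\theta$. The $n$th coefficient of $\kappa_1\kappa_2$ is bounded by $|\mathbf E[\kappa_1\chi_1\kappa_2\chi_2]|$. With $b_i=\mathbf E\chi_i$, (K2) gives $\mathbf E[\varphi_1\chi_1]=b_1+w_1$ and $\mathbf E_{d_2}[\varphi_2\chi_2]=b_2+w_2(d_1)$, where $|b_i|\le1$ and $|w_i|\le\varepsilon_i$. Therefore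
\begin{align*}
|\mathbf E[\rho_1\chi_1\rho_2\chi_2]|&\le1,\\
|\mathbf E[\rho_1\chi_1\varphi_2\chi_2]|&=|b_2\mathbf E[\rho_1\chi_1]+\mathbf E[\rho_1\chi_1w_2]|\le1+\varepsilon_2,\\
|\mathbf E[\varphi_1\chi_1\varphi_2\chi_2]|&=|b_2(b_1+w_1)+\mathbf E[\varphi_1\chi_1w_2]|\le1+\varepsilon_1+K_1\varepsilon_2.
\end{align*}
In the last line the main term $b_2$ does not depend on $d_1$, so (K2) can be used again for $\varphi_1$. For the fourth product, $\mathbf E[\varphi_1\chi_1\rho_2\chi_2]=\mathbf E[\varphi_1\chi_1G(d_1)]$ with $G=\mathbf E_{d_2}[\rho_2\chi_2]$, about which we know only $|G|\le1$; the cancellation in $\varphi_1$ cannot be used, and the bound is $K_1$. So the path $\rho_1\rho_2\to\rho_1\varphi_2\to\varphi_1\varphi_2$, child before parent, leads from a probability density to $U$ through pseudomeasures of norm about $1$, provided $K_1\varepsilon_2$ is small.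

Two things remain to be arranged. Functions of finitely many digits are step functions, which are not in $A$; the restriction to middle digits in (K3) leaves gaps in the support in which they can be smoothed. And infinitely many digits must be handled at once.

\section{Construction of the kernels}\label{sec:riesz}

A Riesz product $\prod_{l\le k}(1+2c\cos2\pi\lambda^ly)$ is a probability density under which the average of the $\cos2\pi\lambda^ly$ concentrates near $c$. This gives (K3) after a small truncation, but the Fourier coefficients $c,c^2,\dots$ of the product are not small. We cancel them by averaging over $c$ against a signed measure of total mass $1$ whose higher moments are all small, that is, a measure on an interval away from $0$ that imitates evaluation at $c=0$. We write $\tau(g)=\int g\,d\tau$ and $\|\tau\|$ for the total variation.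

\begin{lemma}\label{lem:moments}
Let $0<a<b<\frac12$ and $\varepsilon'>0$. There is a finitely supported real measure $\tau$ on $[a,b]$ with $\tau(1)=1$ and $|\tau(c^m)|\le\varepsilon'$ for all $m\ge1$.
\end{lemma}

\begin{proof}
Choose $n$ with $(2b)^n\le\varepsilon'$ and distinct points $c_1,\dots,c_n\in[a,b]$. Let $\tau(g)$ be the value at $0$ of the polynomial of degree less than $n$ that agrees with $g$ at $c_1,\dots,c_n$; by Lagrange's formula $\tau$ is a real combination of the $\delta_{c_j}$. Let $\pi(c)=\prod_j(c-c_j)$, $0<z<1$ and $w=1/z$. The function $c\mapsto w\,(1-\pi(c)/\pi(w))/(w-c)$ is a polynomial of degree $n-1$, since the numerator vanishes at $c=w$, and it agrees with $w/(w-c)=1/(1-cz)$ at the $c_j$. Evaluating at $0$,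
\[
\sum_{m\ge0}\tau(c^m)z^m=\tau\Big(\frac1{1-cz}\Big)=1-\frac{\pi(0)}{\pi(w)}=1-(-1)^n\prod_{j=1}^n\frac{c_jz}{1-c_jz}.
\]
So $\tau(1)=1$, $\tau(c^m)=0$ for $1\le m<n$, and for $m\ge n$ the number $|\tau(c^m)|$ is the sum of $c_1^{m_1}\cdots c_n^{m_n}$ over the $\binom{m-1}{n-1}\le2^{m}$ ways to write $m=m_1+\dots+m_n$ with all $m_j\ge1$. Hence $|\tau(c^m)|\le(2b)^m\le(2b)^n\le\varepsilon'$.
\end{proof}

For $n=2$ the measure is $\tau=(c_2\delta_{c_1}-c_1\delta_{c_2})/(c_2-c_1)$, with $\tau(c)=0$ and $\tau(c^2)=-c_1c_2$. We need all moments to be small, not only finitely many, because the number $k$ of factors of the Riesz product must be chosen after $\|\tau\|$ is known.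

\begin{proof}[Proof of Proposition~\ref{prop:kernels}]
\emph{Parameters.} Let $\tau_r$ be given by Lemma~\ref{lem:moments} for the middle half $[\frac{r+1/4}{16},\frac{r+3/4}{16}]$ of $I_r$ and $\varepsilon'=\varepsilon/8$. Put $\delta=\frac1{64}$, $\Theta=\max_r\|\tau_r\|\ge1$ and $\zeta=\varepsilon/(8\Theta)$. Choose $k\ge1$ with $\Theta/(k\delta^2)\le\zeta/2$ and put $\lambda=3^{k+1}$. Choose $\eta<\frac14$ and $q^*\ge8\lambda^k$ with $\Theta2^k(2\eta+2/q^*)\le\zeta/2$. Let $K=2\Theta$ and
\[
Z(y)=\frac1k\sum_{l=1}^k\cos2\pi\lambda^ly .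
\]
Then $\hat Z(0)=0$, $\|Z\|_A=1$ and $\deg Z=\lambda^k<q^*$. Fix $q\ge q^*$ and write $Z$ for $Z(d/q)$.

\emph{Riesz products.} For $m\in\mathbb Z^k$ let $\nu(m)=\sum_lm_l\lambda^l$ and let $|m|$ be the number of nonzero $m_l$. For $0<c<\frac12$ put
\[
R_c(d)=\prod_{l=1}^k\big(1+2c\cos(2\pi\lambda^ld/q)\big)=\sum_{m\in\{-1,0,1\}^k}c^{|m|}\,e(\nu(m)d/q),
\]
so that $0<R_c\le2^k$. Suppose $m\ne0$ and $|m_l|\le3$ for all $l$. If $l$ is least with $m_l\ne0$, then $\nu(m)/\lambda^l\equiv m_l\not\equiv0\pmod\lambda$, as $\lambda\ge9$; so $\nu(m)$ is a nonzero multiple of $\lambda$. Also $|\nu(m)|\le3\lambda^k\frac{\lambda}{\lambda-1}<4\lambda^k\le q/2$. Hence $\mathbf E_d\,e(\nu(m)d/q)=0$. It follows that for a trigonometric polynomial $\Phi$ on $\mathbb T^k$ of degree at most $3$ in each variable, $\mathbf E_d\Phi(\lambda d/q,\dots,\lambda^kd/q)=\int_{\mathbb T^k}\Phi$. This applies to $R_c$ and to $R_c(Z-c)^2$. We get $\mathbf E_dR_c=1$, and $\mathbf E_d[R_c(Z-c)^2]$ is the expectation of $(\frac1k\sum_l\cos2\pi Y_l-c)^2$ for independent $Y_l$ with density $1+2c\cos2\pi y$.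 Each $\cos2\pi Y_l$ has mean $2c\int\cos^22\pi y\,dy=c$ and variance at most $1$, so
\[
\mathbf E_d[R_c(Z-c)^2]\le1/k .
\]

\emph{Averaging over $c$.} Let $\psi_r=\int R_c\,d\tau_r(c)$. Then $\mathbf E_d\psi_r=1$, $\mathbf E_d|\psi_r|\le\Theta$ and $|\psi_r|\le\Theta2^k$. For real $\theta$,
\[
\mathbf E_d[(\psi_r-1)e(-\theta d/q)]=\sum_{m\ne0}\tau_r(c^{|m|})\,\mathbf E_d\,e\big((\nu(m)-\theta)d/q\big),
\]
with $m\in\{-1,0,1\}^k$. Summing the geometric series, $|\mathbf E_d\,e(td)|\le\min\big(1,\frac1{2q\operatorname{dist}(t,\mathbb Z)}\big)$ for real $t$. For $m\ne m'$ the integer $\nu(m)-\nu(m')=\nu(m-m')$ has modulus between $\lambda$ and $q/2$, so the points $\nu(m)/q$ are at mutual distance at least $\lambda/q$ in $\mathbb T$. At most one of them is at distance less than $\lambda/(2q)$ from $\theta/q$; it contributes at most $\varepsilon'$, and each of the others at most $\varepsilon'/\lambda$. Hence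
\begin{equation}\label{eq:psi}
|\mathbf E_d[(\psi_r-1)e(-\theta d/q)]|\le\varepsilon'(1+3^k/\lambda)\le\varepsilon/4 .
\end{equation}

\emph{Truncation.} If $Z\notin I_r$, then $|Z-c|>\delta$ for all $c\in\operatorname{supp}\tau_r$, so Chebyshev's inequality gives $\mathbf E_d[|\psi_r|1_{\{Z\notin I_r\}}]\le\Theta/(k\delta^2)\le\zeta/2$. At most $\eta q+1$ digits are excluded from $D_q^\eta$ at each end of $D_q$, so $\mathbf E_d[|\psi_r|1_{\{d\notin D_q^\eta\}}]\le\Theta2^k(2\eta+2/q)\le\zeta/2$. Let $\psi_r'=\psi_r1_{\{Z\in I_r\}}1_{D_q^\eta}$ and $\mu=\mathbf E_d\psi_r'$. Then $\mathbf E_d|\psi_r-\psi'_r|\le\zeta$ and $|\mu-1|\le\zeta\le\frac18$. Put $\varphi^{(r)}=\psi_r'/\mu$. It satisfies (K3), has mean $1$, and $\mathbf E_d|\varphi^{(r)}|\le\frac87\Theta\le K$. Since $\varphi^{(r)}-\psi'_r=(1-\mu)\varphi^{(r)}$,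
\[
\mathbf E_d|\varphi^{(r)}-\psi_r|\le2\Theta\zeta+\zeta\le\tfrac38\varepsilon ,
\]
and with \eqref{eq:psi} this gives (K2).

\emph{The kernel $\gamma$.} Let $p=|D_q^\eta|/q$, so $1-p\le2\eta+2/q\le\zeta/2$, and let $\gamma=1_{D_q^\eta}/p$. Then (K1) and (K3) hold, and $\mathbf E_d|\gamma-1|=p(\frac1p-1)+(1-p)=2(1-p)\le\zeta\le\varepsilon$, which gives (K2).
\end{proof}

\section{The products attached to a tree}\label{sec:construction}

Fix $\varepsilon\in(0,\frac14]$. Enumerate $\omega^{<\omega}=\{s_1,s_2,\dots\}$ without repetition so that every sequence comes after its proper initial segments; thus $s_1=\emptyset$.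

\subsection*{Parameters}
The two-digit case shows that the error of the $i$th kernel is multiplied by the $L^1$ bounds of the earlier ones. So we put $L_0=1$ and, inductively, $\varepsilon_i=\varepsilon2^{-i}/L_{i-1}$; we let $K_i,\eta_i,q_i^*,Z_i$ be given by Proposition~\ref{prop:kernels} for $\varepsilon_i$, and $L_i=L_{i-1}K_i$. Thus
\begin{equation}\label{eq:epsL}
\varepsilon_iL_{i-1}=\varepsilon2^{-i}.
\end{equation}
Next fix real functions $\sigma_i\in C^\infty(\mathbb T)$ with $\sigma_i(t)=t$ for $t\in[\eta_{i+1},1-\eta_{i+1}]$. Finally choose integers $q_i\ge q_i^*$ with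
\begin{equation}\label{eq:q}
q_i\ge2^{i+4}L_{i+1},\qquad2\pi\deg(Z_i)\,\|\sigma_i\|_A\le q_i\log2,
\end{equation}
and let $\varphi_i^{(r)},\gamma_i$ be the kernels on $D_{q_i}$. Both conditions on $q_i$ involve data of index $i+1$, which are available because they do not depend on the radices. The first condition is used for convergence (Lemma~\ref{lem:conv}), the second for smoothing (Lemma~\ref{lem:z}).

\subsection*{Digits}
Let $Q_0=1$ and $Q_i=q_1\cdots q_i$. Write $x\in[0,1)$ as $x=\sum_{i\ge1}d_i/Q_i$ with $d_i=\lfloor Q_ix\rfloor-q_i\lfloor Q_{i-1}x\rfloor\in D_{q_i}$. A \emph{level-$j$ interval} is a closed interval $\Delta=[p/Q_j,(p+1)/Q_j]$, $0\le p<Q_j$. The digits $d_1,\dots,d_j$ are constant on its interior, and each choice of them occurs for exactly one $\Delta$. Hence under Lebesgue measure, $\mathbf E=\int_0^1dx$, the digits are independent and uniform. The digit $d_i$ belongs to the node $s_i$, and $a_i=(d_l:s_l\subsetneq s_i)$ is the list of digits of its ancestors; these have index $l<i$.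

\subsection*{Steering}
For $s=s_i$ put $y_s=Z_i(d_i/q_i)$. Define, by recursion on the length of $s$ and with the convention $u_{\emptyset^-}=\frac14$,
\begin{equation}\label{eq:uv}
v_s=2u_{s^-}-\tfrac14,\qquad u_s=2u_{s^-}-y_s=\tfrac14+v_s-y_s .
\end{equation}
The number $v_s$ is the value of $y_s$ that would return $u_s$ to $\frac14$. It is a function of $a_i$. Put
\[
\varphi_i(d|a_i)=\varphi_i^{(r(v_{s_i}))}(d),\qquad\rho_i(d|a_i)=\frac{|\varphi_i(d|a_i)|}{\mathbf E_{d'}|\varphi_i(d'|a_i)|};
\]
the denominator is at least $\mathbf E_{d'}\varphi_i(d'|a_i)=1$.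

\subsection*{Products}
Let $T\in Tr$ and $\Lambda\subseteq T$; we think of $\Lambda$ as the set of nodes that carry a signed kernel. Put
\[
\kappa_i=\begin{cases}\varphi_i&\text{if }s_i\in\Lambda,\\ \rho_i&\text{if }s_i\in T\setminus\Lambda,\\ \gamma_i&\text{if }s_i\notin T,\end{cases}\qquad U^j_\Lambda(x)=U^j_{T,\Lambda}(x)=\prod_{i\le j}\kappa_i(d_i|a_i),
\]
with $U^0_\Lambda=1$. The kernel $\gamma_i$ does not depend on $a_i$. It imposes no condition on $y_{s_i}$; we use it instead of $1$ only to have gaps in the support at every level.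

In all cases $\mathbf E_{d_i}\kappa_i=1$ and $\mathbf E_{d_i}|\kappa_i|\le K_i$ for every value of $a_i$, and $\kappa_i$ depends only on digits of index at most $i$. Integrating out the digits from the top index down, we get $\mathbf E|U^j_\Lambda|\le L_j$ and
\begin{equation}\label{eq:mart}
\mathbf E[FU^J_\Lambda]=\mathbf E[FU^j_\Lambda]\qquad\text{if }J\ge j\text{ and }F\text{ is a function of }d_1,\dots,d_j.
\end{equation}
We call $\Lambda$ \emph{upward closed} if $s\in\Lambda$ and $s\subseteq t\in T$ imply $t\in\Lambda$. Both $\emptyset$ (the empty set of nodes) and $T$ are upward closed. This is the condition ``child before parent'' of Section~\ref{sec:two}.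

\section{Fourier estimates}\label{sec:fourier}

Fix $n\in\mathbb Z$ and put $\chi_i(d)=e(-nd/Q_i)=e(-\theta_id/q_i)$ with $\theta_i=n/Q_{i-1}$. For every $J$,
\[
e(-nx)=\prod_{i\le J}\chi_i(d_i)\cdot\chi_{>J},
\]
where $\chi_{>J}$ has modulus $1$ and depends only on digits of index greater than $J$. Let $b_i=\mathbf E_d\chi_i$, so $|b_i|\le1$. By (K2), if $\kappa_i$ is $\varphi_i$ or $\gamma_i$, then
\begin{equation}\label{eq:onedigit}
\mathbf E_{d_i}[\kappa_i(d_i|a_i)\chi_i(d_i)]=b_i+w_i(a_i),\qquad|w_i|\le\varepsilon_i .
\end{equation}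

\begin{lemma}\label{lem:bound}
If $\Lambda\subseteq T$ is upward closed, then $\|U^J_\Lambda\|_{PM}\le1+\varepsilon$ for all $J$.
\end{lemma}

\begin{proof}
By independence, $|\hat U^J_\Lambda(n)|\le|\mathbf E\prod_{i\le J}\kappa_i\chi_i|$. We remove the signed factors one at a time, starting from the highest index. List $\{i\le J:s_i\in\Lambda\}$ as $i_1>i_2>\dots>i_m$, and for $0\le k\le m$ put
\[
B_k=\{1,\dots,J\}\setminus\{i_1,\dots,i_k\},\qquad X_k=\mathbf E\prod_{l\in B_k}\kappa_l\chi_l .
\]
Let $k<m$ and $i=i_{k+1}$. We claim that no $\kappa_l$ with $l\in B_{k+1}$ depends on $d_i$. If $\kappa_l$ with $l\ne i$ depends on $d_i$, then $\kappa_l\ne\gamma_l$, so $s_l\in T$, and $s_l\supsetneq s_i\in\Lambda$. Since $\Lambda$ is upward closed, $s_l\in\Lambda$; also $l>i$. So $l\in\{i_1,\dots,i_k\}$ and $l\notin B_{k+1}$. Hence in $X_k$ the digit $d_i$ occurs only in $\kappa_i\chi_i$, and \eqref{eq:onedigit} gives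
\[
X_k=b_iX_{k+1}+\mathbf E\Big[w_i(a_i)\prod_{l\in B_{k+1}}\kappa_l\chi_l\Big],\qquad|X_k|\le|X_{k+1}|+\varepsilon_i\,\mathbf E\prod_{l\in B_{k+1}}|\kappa_l| .
\]
Integrate the last product from the top index down. An index $l\in B_{k+1}$ with $l>i$ has $s_l\notin\Lambda$, so $\kappa_l\ge0$ and it contributes the factor $1$; an index $l<i$ contributes at most $K_l$. Thus $|X_k|\le|X_{k+1}|+\varepsilon_iL_{i-1}$. In $X_m$ all kernels are nonnegative, so $|X_m|\le\mathbf E\prod_{l\in B_m}\kappa_l=1$. By \eqref{eq:epsL}, $|X_0|\le1+\sum_i\varepsilon2^{-i}=1+\varepsilon$.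
\end{proof}

The kernels $\rho_i$ are not Fourier-close to $1$, so the products $U^j_\Lambda$ need not converge in norm. But a fixed character hardly depends on late digits.

\begin{lemma}\label{lem:conv}
For all $T$, all $\Lambda\subseteq T$, $n\in\mathbb Z$ and $j\ge1$, we have $|\hat U^{j+1}_\Lambda(n)-\hat U^j_\Lambda(n)|\le|n|2^{-j}$. If $\Lambda$ is upward closed, then $U^j_\Lambda$ converges weak* to some $U_\Lambda\in PM$ with $\|U_\Lambda\|_{PM}\le1+\varepsilon$. If $\Lambda_1\subseteq\Lambda_2\subseteq\cdots$ are upward closed in $T$, then $\Lambda=\bigcup_k\Lambda_k$ is upward closed and $U_{\Lambda_k}\to U_\Lambda$ weak*.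
\end{lemma}

\begin{proof}
Let $x_j=\sum_{i\le j}d_i/Q_i$, so $0\le x-x_j\le1/Q_j$. By \eqref{eq:mart}, $\mathbf E[(U^{j+1}_\Lambda-U^j_\Lambda)e(-nx_j)]=0$. Since $|e(-nx)-e(-nx_j)|\le2\pi|n|/Q_j$ and $\mathbf E|U^{j+1}_\Lambda-U^j_\Lambda|\le2L_{j+1}$, the difference is at most $4\pi|n|L_{j+1}/Q_j$, and $Q_j\ge q_j\ge2^{j+4}L_{j+1}$ by \eqref{eq:q}. As $4\pi<16$, the estimate follows. So each coefficient converges, and Lemma~\ref{lem:bound} gives weak* convergence and the norm bound. For the last statement, $|\hat U_\Lambda(n)-\hat U^j_\Lambda(n)|\le|n|2^{1-j}$, the same holds for each $\Lambda_k$, and $U^j_{\Lambda_k}=U^j_\Lambda$ as soon as $\Lambda_k$ and $\Lambda$ agree on $\{s_1,\dots,s_j\}$. Hence $\hat U_{\Lambda_k}(n)\to\hat U_\Lambda(n)$, and the $U_{\Lambda_k}$ are bounded in norm.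
\end{proof}

For $\Lambda=T$ write $U^j_T=U^j_{T,T}$ and define $S_T=U_T$. Now every kernel satisfies (K2), and the convergence is in norm.

\begin{lemma}\label{lem:ST}
$S_T\in PF$, $\|S_T-1\|_{PM}\le\varepsilon$, $\hat S_T(0)=1$, and $T\mapsto S_T$ is norm continuous.
\end{lemma}

\begin{proof}
We have $U^i_T-U^{i-1}_T=U_T^{i-1}(\kappa_i-1)$ and $\mathbf E_{d_i}[(\kappa_i-1)\chi_i]=w_i(a_i)$ by \eqref{eq:onedigit}. Hence
\[
\hat U^i_T(n)-\hat U^{i-1}_T(n)=\mathbf E\Big[w_i(a_i)\prod_{l<i}\kappa_l\chi_l\Big]\,\mathbf E[\chi_{>i}],
\]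
and $\|U^i_T-U^{i-1}_T\|_{PM}\le\varepsilon_iL_{i-1}=\varepsilon2^{-i}$. So $U^j_T\to S_T$ in norm, uniformly in $T$. Each $U^j_T$ is in $L^1\subset PF$, and $PF$ is norm closed. Since $U^0_T=1$, the sum of the increments gives $\|S_T-1\|_{PM}\le\varepsilon$, and $\mathbf EU^j_T=1$ by \eqref{eq:mart}. The map $T\mapsto U^j_T$ depends only on $T\cap\{s_1,\dots,s_j\}$, so it is locally constant, and $S_T$ is a uniform limit of such maps.
\end{proof}

\section{The support}\label{sec:support}

Fix $T$. Since $\rho_i$ and $\varphi_i$ have the same zeros, the zeros of $U^j_\Lambda$ do not depend on $\Lambda$. Call a level-$j$ interval \emph{alive} if $U^j_T\ne0$ on its interior, let $P_j$ be the union of the alive level-$j$ intervals, and let $P=\bigcap_jP_j$. The sets $P_j$ are closed and decreasing, and $U^J_\Lambda=0$ almost everywhere off $P_J$. The \emph{core} of $\Delta=[p/Q_j,(p+1)/Q_j]$ is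
\[
\Delta^*=\Big[\frac{p+\eta_{j+1}}{Q_j},\frac{p+1-\eta_{j+1}}{Q_j}\Big]\subset\operatorname{int}\Delta .
\]
By (K3), every kernel of index $j+1$ vanishes off the middle digits $D_{q_{j+1}}^{\eta_{j+1}}$. Hence
\begin{equation}\label{eq:core}
P_{j+1}\subseteq\bigcup\{\Delta^*:\Delta\text{ an alive level-}j\text{ interval}\}.
\end{equation}
In particular a point $x\in P$ lies, for each $j$, in the interior of an alive level-$j$ interval, so $\kappa_i(d_i|a_i)\ne0$ at $x$ for all $i$. For each level-$j$ interval $\Delta$, $j\ge1$, fix $h_\Delta\in C^\infty(\mathbb T)$ with $\operatorname{supp}h_\Delta\subset\operatorname{int}\Delta$ and $h_\Delta=1$ on $\Delta^*$. By \eqref{eq:core},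
\begin{equation}\label{eq:h}
h_\Delta U^J_\Lambda=1_\Delta U^J_\Lambda\quad\text{almost everywhere, for }J\ge j+1 .
\end{equation}

\begin{lemma}\label{lem:support}
\begin{itemize}
\item[(a)] $\operatorname{supp}U_\Lambda\subseteq P$ for every upward closed $\Lambda$.
\item[(b)] $\operatorname{supp}S_T=P$.
\item[(c)] $U_\emptyset$ is a probability measure in $M(P)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $h\in C^\infty$ with $\operatorname{supp}h\cap P=\emptyset$. By compactness $\operatorname{supp}h\cap P_j=\emptyset$ for some $j$, so $\langle h,U_\Lambda\rangle=\lim_J\int hU^J_\Lambda=0$.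

(b) Let $x\in P$ and let $V\ni x$ be open. For large $j$ the alive level-$j$ interval $\Delta$ containing $x$ lies in $V$. By \eqref{eq:h} and \eqref{eq:mart}, $\langle h_\Delta,S_T\rangle=\lim_J\int_\Delta U^J_T=\int_\Delta U^j_T$, which is nonzero because $U^j_T$ is a nonzero constant on $\operatorname{int}\Delta$. So $S_T$ does not vanish on $V$.

(c) The $U^j_\emptyset$ are probability densities. A subsequence converges weakly to a probability measure, whose Fourier coefficients are those of $U_\emptyset$. Its support lies in $P$ by (a).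
\end{proof}

The same gaps show that changing the kernel at one node from $\rho$ to $\varphi$ is multiplication by a smooth function.

\begin{lemma}\label{lem:switch}
Let $s=s_i\in T$. There is $g_s\in C^\infty(\mathbb T)$ such that $U^J_{\Lambda\cup\{s\}}=g_sU^J_\Lambda$ almost everywhere, for all $\Lambda\subseteq T\setminus\{s\}$ and $J\ge i+1$. If $\Lambda$ and $\Lambda\cup\{s\}$ are upward closed, then $U_{\Lambda\cup\{s\}}=g_sU_\Lambda$.
\end{lemma}

\begin{proof}
On the interior of an alive level-$i$ interval $\Delta$, the functions $\varphi_i(d_i|a_i)$ and $\rho_i(d_i|a_i)$ are nonzero constants; let $c_\Delta$ be their ratio $\varphi_i/\rho_i$. Put $g_s=\sum_\Delta c_\Delta h_\Delta$, a finite sum over the alive level-$i$ intervals. By \eqref{eq:h}, $g_sU^J_\Lambda=\sum_\Delta c_\Delta1_\Delta U^J_\Lambda$ almost everywhere. On each alive $\Delta$ this is $U^J_{\Lambda\cup\{s\}}$, and off $P_i$ both sides vanish. The last statement follows as $J\to\infty$, since multiplication by $g_s$ is weak* continuous.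
\end{proof}

\section{Trees with an infinite branch}\label{sec:branch}

We first replace the step function $y_{s_i}=Z_i(d_i/q_i)$ by an element of $A$. One has $d_i/q_i\equiv Q_{i-1}x-t/q_i\pmod1$, where $t$ is the fractional part of $Q_ix$. The fractional part is discontinuous, but on $P_{i+1}$ it avoids the discontinuity and agrees with the smooth function $\sigma_i(Q_ix)$. The norm $\|\sigma_i\|_A$ may be large, but it is divided by $q_i$.

\begin{lemma}\label{lem:z}
Let $z_i(x)=Z_i\big(Q_{i-1}x-\sigma_i(Q_ix)/q_i\big)$. Then $\|z_i\|_A\le2$ and $z_i=y_{s_i}$ on $P_{i+1}$. If $s_i\in T$, then $|\langle z_i,S_T\rangle|\le\varepsilon/2$.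
\end{lemma}

\begin{proof}
We have $z_i(x)=\sum_m\hat Z_i(m)\,e(mQ_{i-1}x)\,e(-m\sigma_i(Q_ix)/q_i)$, so by the second condition in \eqref{eq:q},
\[
\|z_i\|_A\le\sum_m|\hat Z_i(m)|\exp\big(2\pi|m|\,\|\sigma_i\|_A/q_i\big)\le2 .
\]
Let $x\in P_{i+1}$. By \eqref{eq:core}, $Q_ix=p+t$ with $p$ an integer and $t\in[\eta_{i+1},1-\eta_{i+1}]$, and $p\equiv d_i\pmod{q_i}$. Then $\sigma_i(Q_ix)=t$ and $Q_{i-1}x-t/q_i=p/q_i\equiv d_i/q_i\pmod1$, so $z_i(x)=y_{s_i}$.

For $J\ge i+1$ the function $U^J_T$ vanishes almost everywhere off $P_{i+1}$. With \eqref{eq:mart} and $\kappa_i=\varphi_i$,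
\[
\langle z_i,S_T\rangle=\lim_J\mathbf E[y_{s_i}U^J_T]=\mathbf E[y_{s_i}U^i_T]=\mathbf E\big[U^{i-1}_T\,\mathbf E_{d_i}[\varphi_i(d_i|a_i)Z_i(d_i/q_i)]\big].
\]
By (K4) and \eqref{eq:epsL} the modulus is at most $\varepsilon_iL_{i-1}=\varepsilon2^{-i}\le\varepsilon/2$.
\end{proof}

\begin{lemma}\label{lem:steer}
At every point of $P$ we have $u_s\in[\frac3{16},\frac5{16}]$ for all $s\in T$.
\end{lemma}

\begin{proof}
We use induction on the length of $s=s_i$. The number $u_{s^-}$ lies in $[\frac3{16},\frac5{16}]$, by the convention if $s=\emptyset$ and by induction otherwise, since $s^-\in T$. So $v_s=2u_{s^-}-\frac14\in[\frac18,\frac38]$ and $v_s\in I_r$ for $r=r(v_s)$. Since $s\in T$ and the point is in $P$, we have $\varphi_i^{(r)}(d_i)\ne0$, and (K3) gives $y_s\in I_r$. Hence $|v_s-y_s|\le\frac1{16}$, and \eqref{eq:uv} gives the claim.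
\end{proof}

\begin{proposition}\label{prop:ill}
If $T\notin WF$, there is $f\in A$ with $f=0$ on $\operatorname{supp}S_T$ and $\langle f,S_T\rangle\ne0$.
\end{proposition}

\begin{proof}
Let $\xi\in\omega^\omega$ with $\xi|k=s_{i(k)}\in T$ for all $k\ge0$, and put
\[
f=1-\sum_{k\ge0}2^{1-k}z_{i(k)} .
\]
The series converges in $A$ by Lemma~\ref{lem:z}. We have
\begin{equation}\label{eq:tele}
1-\sum_{l=0}^k2^{1-l}y_{\xi|l}=2^{1-k}u_{\xi|k}:
\end{equation}
for $k=0$ this reads $1-2y_\emptyset=2u_\emptyset$, which is \eqref{eq:uv}, and the inductive step is $2^{1-k}u_{\xi|k}-2^{-k}y_{\xi|(k+1)}=2^{-k}u_{\xi|(k+1)}$. At a point of $P$ we have $z_{i(l)}=y_{\xi|l}$ for all $l$, and the right side of \eqref{eq:tele} tends to $0$ by Lemma~\ref{lem:steer}. So $f=0$ on $P=\operatorname{supp}S_T$. On the other hand $\langle1,S_T\rangle=1$ and $\sum_k2^{1-k}=4$, so Lemma~\ref{lem:z} gives $|\langle f,S_T\rangle-1|\le2\varepsilon\le\frac12$.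
\end{proof}

This is the only place where $\varepsilon\le\frac14$ matters. A branch that stops at height $k$ leaves in \eqref{eq:tele} a remainder of size at least $2^{1-k}\cdot\frac3{16}$, so the argument needs an infinite branch.

\section{Well-founded trees}\label{sec:wf}

We want to move from $U_\emptyset\in M(P)$ to $S_T=U_T$ inside $N(P)$. If $T$ is finite, Lemma~\ref{lem:switch} applied to the nodes in decreasing order of index shows that $S_T$ is a smooth multiple of $U_\emptyset$, hence a measure. If $T$ consists of the root and all sequences of length one, we switch the first $k$ children to obtain measures $U_{\Lambda_k}$, pass to the weak* limit by Lemma~\ref{lem:conv}, and then switch the root. In general these two moves alternate along the tree.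

\begin{proposition}\label{prop:wf}
If $T\in WF$, then $S_T$ is synthesizable.
\end{proposition}

\begin{proof}
Let $\mathcal L$ be the family of upward closed $\Lambda\subseteq T$ with $U_\Lambda\in N(P)$. It has three properties.
\begin{itemize}
\item[(i)] $\emptyset\in\mathcal L$, by Lemma~\ref{lem:support}(c).
\item[(ii)] $\mathcal L$ is closed under unions of increasing sequences, by Lemma~\ref{lem:conv}, since $N(P)$ is weak* closed.
\item[(iii)] If $\Lambda\in\mathcal L$, $s\in T\setminus\Lambda$, and every $t\in T$ with $t\supsetneq s$ is in $\Lambda$, then $\Lambda\cup\{s\}\in\mathcal L$. Indeed $\Lambda\cup\{s\}$ is upward closed, and $U_{\Lambda\cup\{s\}}=g_sU_\Lambda\in N(P)$ by Lemma~\ref{lem:switch} and \eqref{eq:module}.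
\end{itemize}
For $s\in T$ let $T_s=\{t\in T:t\supseteq s\}$. Call $s$ \emph{good} if $\Lambda\cup T_s\in\mathcal L$ for every $\Lambda\in\mathcal L$. The quantifier over all $\Lambda$ lets us add the subtrees above the children one after another.

Suppose that all children of $s$ in $T$ are good; list them as $t_1,t_2,\dots$ (the list may be infinite, finite or empty). Let $\Lambda\in\mathcal L$. If $s\in\Lambda$, then $\Lambda\cup T_s=\Lambda$. Otherwise put $\Lambda_0=\Lambda$ and $\Lambda_k=\Lambda_{k-1}\cup T_{t_k}$. Each $\Lambda_k$ is in $\mathcal L$, and so is $\Lambda_\infty=\bigcup_k\Lambda_k$ by (ii). The set $\Lambda_\infty$ does not contain $s$ and contains every proper extension of $s$ in $T$, so $\Lambda\cup T_s=\Lambda_\infty\cup\{s\}\in\mathcal L$ by (iii). Thus $s$ is good.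

So a node that is not good has a child in $T$ that is not good, and repeating this would produce an infinite branch. Since $T\in WF$, the root is good. Taking $\Lambda$ empty gives $T\in\mathcal L$, that is, $S_T\in N(P)=N(\operatorname{supp}S_T)$, and \eqref{eq:equiv} applies.
\end{proof}

\begin{remark}
Lemma~\ref{lem:bound} fails without upward closure. Let $\Lambda_j=T\cap\{s_1,\dots,s_j\}$. By Lemma~\ref{lem:switch}, $U^J_{\Lambda_j}$ converges weak* as $J\to\infty$ to the measure $\mu_j=\big(\prod_{s\in\Lambda_j}g_s\big)U_\emptyset\in M(P)$. Since $U^j_{\Lambda_j}=U^j_T$, the first estimate of Lemma~\ref{lem:conv} gives $\hat\mu_j(n)\to\hat S_T(n)$ for all $n$. If a subsequence of $(\mu_j)$ were bounded in $PM$, we would have $S_T\in N(P)$. So $\|\mu_j\|_{PM}\to\infty$ whenever $T\notin WF$.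
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The properties of $T\mapsto S_T$ are Lemma~\ref{lem:ST} and Propositions~\ref{prop:ill} and~\ref{prop:wf}. Since $\|S_T\|_{PM}\le\frac54$, the map $T\mapsto\frac12S_T$ takes values in $B_1(PM)\cap PF$; it is weak* continuous, and it pulls $\mathcal S_0$ back to $WF$ because $\frac12S_T$ is synthesizable exactly when $S_T$ is. By Lemma~\ref{lem:upper}, $\mathcal S_0$ is $\Pi^1_1$. So $\mathcal S_0$ is $\Pi^1_1$-complete and not $\Sigma^1_1$, hence not Borel.
\end{proof}

\section{Open sets of pseudofunctions and iterated limits}\label{sec:local}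

The pseudofunctions $S_T$ are close to $1$. Multiplying by a trigonometric polynomial $g$ moves them close to $g$, and Lemma~\ref{lem:perfect} shows that the zeros of $g$ do no harm.

\begin{proof}[Proof of Theorem~\ref{thm:local}]
The space $PF$ with its norm is Polish, and the inclusion $PF\to\mathbb C^{\mathbb Z}$ is continuous, so the set in question is $\Pi^1_1$ in $PF$ by Lemma~\ref{lem:upper}. (It is also $\Pi^1_1$ in $\mathbb C^{\mathbb Z}$, since $O$ is a countable union of sets $\{S\in PF:\sup_n|\hat S(n)-\hat S_0(n)|<\delta\}$, which are Borel there.)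

Trigonometric polynomials are norm dense in $PF$. Choose one, $g\ne0$, in $O$, and $\varepsilon\in(0,\frac14]$ such that the closed ball of radius $\varepsilon\|g\|_A$ about $g$ in $PF$ lies in $O$. Let $S_T$ be as in Theorem~\ref{thm:main} for this $\varepsilon$. Then $gS_T\in PF$ and $\|gS_T-g\|_{PM}\le\|g\|_A\,\varepsilon$, so $gS_T\in O$, and $T\mapsto gS_T$ is norm continuous. By Lemma~\ref{lem:perfect}, $\operatorname{supp}(gS_T)=\operatorname{supp}S_T=P$.

If $T\in WF$, then $gS_T\in gN(P)\subseteq N(P)$, so $gS_T$ is synthesizable. If $T\notin WF$, take $f$ from Proposition~\ref{prop:ill}. The pseudofunction $fS_T$ is nonzero because $\langle1,fS_T\rangle=\langle f,S_T\rangle$, so its support is nonempty, and $gfS_T\ne0$ by Lemma~\ref{lem:perfect}. Hence for some $n$, with $e_n(x)=e(nx)$, we have $\langle e_nf,gS_T\rangle=\langle e_n,gfS_T\rangle\ne0$, while $e_nf=0$ on $P$. So $gS_T$ is not synthesizable. Thus $T\mapsto gS_T$ reduces $WF$ to the set in question.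
\end{proof}

\begin{lemma}\label{lem:analytic}
For each $\alpha<\omega_1$ the set $\mathcal N_\alpha=\{(S,S')\in PM\times PM:S\in N^{(\alpha)}(\operatorname{supp}S')\}$ is $\Sigma^1_1$ in $\mathbb C^{\mathbb Z}\times\mathbb C^{\mathbb Z}$.
\end{lemma}

\begin{proof}
We use induction on $\alpha$. The measures of total variation at most $k$ form a compact subset of $\mathbb C^{\mathbb Z}$, so ``$S$ is a measure'' is an $F_\sigma$ condition. The inclusion $\operatorname{supp}S\subseteq\operatorname{supp}S'$ holds if and only if, for every $m$, $S'\in\mathcal V_m$ implies $S\in\mathcal V_m$. So $\mathcal N_0$ is Borel. Let $\alpha>0$. Weak* convergent sequences are bounded, by the uniform boundedness principle. Hence $(S,S')\in\mathcal N_\alpha$ if and only if there is $(S_k)\in(\mathbb C^{\mathbb Z})^\omega$ such that $\sup_k\|S_k\|_{PM}<\infty$, $\hat S_k(n)\to\hat S(n)$ for all $n$, and for every $k$ there is $\beta<\alpha$ with $(S_k,S')\in\mathcal N_\beta$. The first two conditions are Borel, and the third is $\Sigma^1_1$ by induction, since $\alpha$ is countable.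 The projection of a $\Sigma^1_1$ set is $\Sigma^1_1$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:rank}]
By induction $N^{(\alpha)}(E)\subseteq N(E)$, so $(S,S)\in\mathcal N_\alpha$ implies that $S$ is synthesizable. If the statement failed for $\alpha$ and $O$, the set of synthesizable $S\in O$ would equal $\{S\in O:(S,S)\in\mathcal N_\alpha\}$, which is $\Sigma^1_1$ by Lemma~\ref{lem:analytic}. This contradicts Theorem~\ref{thm:local}. For the last statement take for $O$ the open unit ball of $PF$.
\end{proof}

\begin{thebibliography}{9}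

\bibitem{Kechris} Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{synth} \emph{The class of synthesizable pseudomeasures}, \texttt{https://authors.library.caltech.edu/38619/1/euclid.ijm.1255987982.pdf}

\end{thebibliography}
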